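\title{Algebraic independence of values of the Weierstra\ss{} functions $\wp(z)$ and $\zeta(z)-(\eta/\omega)z$}

\begin{abstract}
Let $\wp$ and $\zeta$ be the Weierstra\ss{} functions of a lattice $\Omega$ with invariants $g_2,g_3$, let $\omega$ be a non-zero period with quasi-period $\eta$, and let $u$ be a complex number outside $\mathbb{Q}\omega\cup\Omega$. We prove that two at least of the five numbers $g_2$, $g_3$, $\wp(u)$, $\zeta(u)-(\eta/\omega)u$, $\eta/\omega$ are algebraically independent. For torsion points this follows from Nesterenko's theorem on the values of the Eisenstein series $E_2,E_4,E_6$. For the other points we build an auxiliary function from $E_2,E_4,E_6$ and the derivatives of Jacobi's theta function, with a zero of high order at $q=0$, and conclude with a zero estimate and Gelfond's argument.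
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbb{C}$ be a lattice and let $\wp$ be its Weierstra\ss{} elliptic function, with invariants $g_2,g_3$, so that $\wp'^2=4\wp^3-g_2\wp-g_3$. The Weierstra\ss{} zeta function $\zeta$ is the odd meromorphic function with $\zeta'=-\wp$. It is not periodic: for $\omega\in\Omega$ we have $\zeta(z+\omega)=\zeta(z)+\eta(\omega)$, where the \emph{quasi-period} $\eta(\omega)$ is an additive function of $\omega$. Fix a period $\omega\neq0$ and put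
\[
\nu=\frac{\eta(\omega)}{\omega},\qquad Z(z)=\zeta(z)-\nu z .
\]
Among the functions $\zeta(z)-cz$, the function $Z$ is the only one that has $\omega$ as a period. The functions $\wp,\wp',Z$ satisfy the differential system $\wp''=6\wp^2-g_2/2$, $Z'=-\wp-\nu$, whose constants are $g_2$, $g_3$ (through the first integral) and $\nu$. It is natural to ask how transcendental the constants of the system and the values of its solution at one point $u$ can be, taken together. Since $\wp'(u)$ is algebraic over $\mathbb{Q}(g_2,g_3,\wp(u))$, five numbers are involved: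
\begin{equation}\label{eq:five}
g_2,\qquad g_3,\qquad \wp(u),\qquad Z(u)=\zeta(u)-\frac{\eta(\omega)}{\omega}\,u,\qquad \nu=\frac{\eta(\omega)}{\omega}.
\end{equation}
Algebraic independence is always meant over $\mathbb{Q}$. A transcendence basis can be extracted from any set of generators of a field, so two of the numbers \eqref{eq:five} are algebraically independent exactly when the field that they generate has transcendence degree at least $2$.

The half-periods show what to expect. Let $(\omega_1,\omega_2)$ be a basis of $\Omega$ with $\operatorname{Im}(\omega_2/\omega_1)>0$, let $\eta_i=\eta(\omega_i)$, and take $\omega=\omega_1$. At a half-period $\wp'$ vanishes, so $\wp(u)$ is a root of $4x^3-g_2x-g_3$ and contributes nothing. If $u=\omega_1/2$, then $Z(u)=Z(u-\omega_1)=Z(-u)=-Z(u)$, so $Z(u)=0$, and the point $u$ adds nothing to $g_2,g_3,\nu$. If $u=\omega_2/2$, then $\zeta(u)=\eta_2/2$, and Legendre's relation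
\begin{equation}\label{eq:legendre}
\eta_1\omega_2-\eta_2\omega_1=2\pi i
\end{equation}
gives $Z(u)=(\eta_2\omega_1-\eta_1\omega_2)/(2\omega_1)=-\pi i/\omega_1$, a number of a new kind. One is led to exclude the line $\mathbb{Q}\omega$ and to guess that every other point does contribute. The following statement appears as a conjecture in Waldschmidt's survey \cite{Wal}.

\begin{theorem}\label{thm:main}
Let $\omega\in\Omega\setminus\{0\}$ and $u\in\mathbb{C}$, $u\notin\mathbb{Q}\omega\cup\Omega$. Then
\[
\operatorname{trdeg}_{\mathbb{Q}}\mathbb{Q}\bigl(g_2,g_3,\wp(u),Z(u),\nu\bigr)\ge2,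
\]
that is, two at least of the five numbers \eqref{eq:five} are algebraically independent.
\end{theorem}

For instance, if $g_2$, $g_3$ and $\wp(u)$ are algebraic, then $Z(u)$ and $\eta(\omega)/\omega$ are algebraically independent.

There is a cheap source of transcendence in \eqref{eq:five}: replacing $(\Omega,\omega,u)$ by $(\mu\Omega,\mu\omega,\mu u)$ multiplies the five numbers by $\mu^{-4},\mu^{-6},\mu^{-2},\mu^{-1},\mu^{-2}$. Part (a) of the next theorem shows that both degrees of transcendence are already present in the quantities that do not change under scaling. Parts (b) and (c) show that neither the bound $2$ nor the hypothesis $u\notin\mathbb{Q}\omega$ can be improved in general. We call $u$ a \emph{torsion point} if $nu\in\Omega$ for some integer $n\ge1$.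

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] Give $g_2,g_3,\wp(u),Z(u),\nu$ the weights $4,6,2,1,2$. Under the hypotheses of Theorem~\ref{thm:main}, let $k_0$ be the field of values of quotients (with non-vanishing denominator) of weighted-homogeneous polynomials over $\mathbb{Q}$ of equal weight in these five numbers. Then $\operatorname{trdeg}k_0\ge2$. For all $\mu\in\mathbb{C}^*$ outside a countable set, the five numbers attached to $(\mu\Omega,\mu\omega,\mu u)$ generate a field of transcendence degree $\ge3$.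
\item[(b)] If $g_2,g_3$ are algebraic and $u\notin\mathbb{Q}\omega\cup\Omega$ is a torsion point, the transcendence degree in Theorem~\ref{thm:main} is exactly $2$.
\item[(c)] Let $\omega\in\Omega\setminus\{0\}$. For $u\notin\Omega$, two of the five numbers are algebraically independent if and only if $u\notin\mathbb{Q}\omega$ or two of $g_2,g_3,\nu$ are algebraically independent. If $u\in\mathbb{Q}\omega\setminus\Omega$ and $g_2,g_3$ are algebraic, the transcendence degree is $1$.
\end{itemize}
\end{theorem}

Section~\ref{sec:theta} expresses everything through Eisenstein series and Jacobi's theta function. Section~\ref{sec:torsion} treats torsion points and deduces Theorem~\ref{thm:compl} from Theorem~\ref{thm:main}. For the remaining points we argue by contradiction. Section~\ref{sec:criterion} proves that integer polynomials cannot be too small at a point of transcendence degree one, Section~\ref{sec:idea} explains on an example how small polynomials are produced and how the parameters are chosen, and Sections~\ref{sec:B}--\ref{sec:end} carry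 out the construction.

\section{Weights, Eisenstein series and the theta function}\label{sec:theta}

Write $\omega=m\omega_1$ with $m\ge1$ an integer and $\omega_1$ a primitive period. Then $\eta(\omega)/\omega=\eta(\omega_1)/\omega_1$ and $\mathbb{Q}\omega=\mathbb{Q}\omega_1$, so we may and do assume that $\omega=\omega_1$ is the first vector of a basis $(\omega_1,\omega_2)$ of $\Omega$ with $\tau=\omega_2/\omega_1$ in the upper half-plane. We denote by $k$ the field generated by the numbers \eqref{eq:five}, and we put
\[
x=\wp,\qquad y=\wp'/2,\qquad a=-g_2/4,\qquad b=-g_3/4,\qquad\text{so that}\qquad y^2=x^3+ax+b .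
\]

A quantity attached to $(\Omega,\omega,u)$ has \emph{weight} $w$ if it is multiplied by $\mu^{-w}$ when $(\Omega,\omega,u)$ is replaced by $(\mu\Omega,\mu\omega,\mu u)$. The numbers $\nu,a,b,x(u),y(u),Z(u)$ have weights $2,4,6,2,3,1$. Since $\wp$ and $Z$ have the period $\omega_1$, they are functions of $\exp(2\pi iz/\omega_1)$, and it is convenient to scale $\omega_1$ to $2\pi i$. Let
\[
\lambda=\frac{2\pi i}{\omega_1},\qquad \Omega_0=\lambda\Omega=2\pi i(\mathbb{Z}+\tau\mathbb{Z}),\qquad u_0=\lambda u,\qquad q_0=e^{2\pi i\tau}.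
\]

For $|q|<1$ the Eisenstein series are
\[
E_2=1-24\sum_{n\ge1}\sigma_1(n)q^n,\qquad E_4=1+240\sum_{n\ge1}\sigma_3(n)q^n,\qquad E_6=1-504\sum_{n\ge1}\sigma_5(n)q^n,
\]
where $\sigma_l(n)=\sum_{d\mid n}d^l$. The one deep result that we use is the following.

\begin{theorem}[Nesterenko, 1996]\label{thm:nest}
For $0<|q|<1$, $\operatorname{trdeg}_{\mathbb{Q}}\mathbb{Q}(q,E_2(q),E_4(q),E_6(q))\ge3$. Hence $\operatorname{trdeg}_{\mathbb{Q}}\mathbb{Q}(E_2(q),E_4(q),E_6(q))\ge2$.
\end{theorem}

Let $0<|q|<1$, write $q=e^{2\pi i\tau'}$, and consider the lattice $2\pi i(\mathbb{Z}+\tau'\mathbb{Z})$, which depends only on $q$, with the distinguished period $2\pi i$. Put $X=e^z$, $X^{1/2}=e^{z/2}$, and let a prime denote $d/dz$. Jacobi's theta function and triple product are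
\begin{equation}\label{eq:theta}
\Theta(q,z)=\sum_{s\in\frac12+\mathbb{Z}}(-1)^{s-\frac12}\,q^{(s^2-\frac14)/2}X^{s}=(X^{1/2}-X^{-1/2})\prod_{n\ge1}(1-q^n)(1-q^nX)(1-q^nX^{-1}).
\end{equation}

\begin{lemma}\label{lem:q}
For the lattice $2\pi i(\mathbb{Z}+\tau'\mathbb{Z})$ and the period $2\pi i$ we have
\[
\nu=-\frac{E_2(q)}{12},\qquad a=-\frac{E_4(q)}{48},\qquad b=\frac{E_6(q)}{864},\qquad Z=\frac{\Theta'}{\Theta},\qquad Z(z+2\pi i\tau')=Z(z)-1 .
\]
\end{lemma}

\begin{proof}
The formulas for $a$ and $b$ are the classical expansions $g_2=E_4/12$, $g_3=-E_6/216$ for this lattice. The logarithmic derivative of the product in \eqref{eq:theta} is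
\[
\frac{\Theta'}{\Theta}=\frac12\,\frac{X+1}{X-1}+\sum_{n\ge1}\Bigl(\frac{q^nX^{-1}}{1-q^nX^{-1}}-\frac{q^nX}{1-q^nX}\Bigr),
\qquad
-\Bigl(\frac{\Theta'}{\Theta}\Bigr)'=\sum_{n\in\mathbb{Z}}\frac{q^nX}{(1-q^nX)^2}.
\]
The second series is an even elliptic function, with poles only at the lattice points. At $z=0$ the term $n=0$ is $z^{-2}-\frac1{12}+O(z^2)$ and the other terms add up to $2\sum_{n\ge1}q^n(1-q^n)^{-2}=2\sum_{n\ge1}\sigma_1(n)q^n$. So the series is $z^{-2}-E_2/12+O(z^2)$, and it equals $\wp-E_2/12$. Therefore $\Theta'/\Theta-\zeta-(E_2/12)z$ is constant; it is odd, hence zero. As $\Theta'/\Theta$ has the period $2\pi i$, we get $\eta(2\pi i)+2\pi iE_2/12=0$, which gives $\nu$ and $Z=\Theta'/\Theta$. Finally $Z(z+\omega_2)-Z(z)=\eta_2-\nu\omega_2=-2\pi i/\omega_1$ by \eqref{eq:legendre}, and this is $-1$ when $\omega_1=2\pi i$.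
\end{proof}

Returning to $\Omega$ by scaling, we find
\begin{equation}\label{eq:Escaled}
E_2(q_0)=-12\,\nu\lambda^{-2},\qquad E_4(q_0)=-48\,a\lambda^{-4},\qquad E_6(q_0)=864\,b\lambda^{-6},
\end{equation}
with $\nu,a,b$ attached to $\Omega$. By Theorem~\ref{thm:nest},
\begin{equation}\label{eq:nestcor}
\operatorname{trdeg}\mathbb{Q}(\lambda,\nu,g_2,g_3)\ge2,\qquad\text{hence}\qquad\operatorname{trdeg}\mathbb{Q}(\nu,g_2,g_3)\ge1 .
\end{equation}
This locates the difficulty. One degree of transcendence is free. The second one may be carried by $\lambda$, which is not among our five numbers, and it has to be recovered from $\wp(u)$ and $Z(u)$.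

We shall need three more pieces of notation. For each $q$ put
\[
P=\wp+\nu=-Z',\qquad \Theta_j=\frac{\Theta^{(j)}}{\Theta}\quad(j\ge0).
\]
Differentiating $\Theta^{(j)}=\Theta_j\Theta$ and $\Theta'=Z\Theta$ gives
\begin{equation}\label{eq:thetaj}
\Theta_0=1,\qquad\Theta_{j+1}=\Theta_j'+Z\Theta_j,\qquad P\,\Theta^2=\Theta'^2-\Theta\Theta''.
\end{equation}
Thus $\Theta_1=Z$, $\Theta_2=Z^2-P$, and in general $\Theta_j$ is a monic polynomial of degree $j$ in $Z$ whose coefficients are elliptic functions. Finally, let $\sigma$ be the Weierstra\ss{} sigma function of a lattice: the odd entire function with $\sigma'/\sigma=\zeta$ and $\sigma'(0)=1$, whose zeros are the lattice points. For $\Omega_0$ put $\theta(z)=\sigma(z)e^{-\nu z^2/2}$. Then $\theta'/\theta=Z$ and $\theta'(0)=1$, so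
\begin{equation}\label{eq:kappa}
\Theta(q_0,z)=\kappa\,\theta(z),\qquad\kappa=\Theta'(q_0,0)=\prod_{n\ge1}(1-q_0^n)^3\ne0,
\end{equation}
and $\Theta_j=\theta^{(j)}/\theta$ at $q=q_0$.

\section{Division polynomials, torsion points and the complements}\label{sec:torsion}

Let $\Lambda=\mathbb{Z}[\nu,a,b,x,y,Z]$ be the polynomial ring in six variables, named after the quantities that they stand for and graded by the weights $2,4,6,2,3,1$. Let $\mathcal{D}$ be the derivation of $\Lambda$ with
\[
\mathcal{D}x=2y,\qquad\mathcal{D}y=3x^2+a,\qquad\mathcal{D}Z=-x-\nu,\qquad\mathcal{D}\nu=\mathcal{D}a=\mathcal{D}b=0 .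
\]
It raises the weight by $1$. Given a lattice with a distinguished period, each $Q\in\Lambda$ defines a meromorphic function $Q(z)$, and $(\mathcal{D}Q)(z)=\frac{d}{dz}Q(z)$, because $\wp'=2y$, $\wp''/2=3\wp^2-g_2/4$ and $Z'=-\wp-\nu$.

The classical division polynomials are the elliptic functions $\psi_0=0$, $\psi_1=1$, $\psi_2=2y$,
\[
\psi_3=3x^4+6ax^2+12bx-a^2,\qquad\psi_4=4y(x^6+5ax^4+20bx^3-5a^2x^2-4abx-8b^2-a^3),
\]
and, recursively,
\[
\psi_{2m+1}=\psi_{m+2}\psi_m^3-\psi_{m-1}\psi_{m+1}^3\ \ (m\ge2),\qquad2y\,\psi_{2m}=\psi_m(\psi_{m+2}\psi_{m-1}^2-\psi_{m-2}\psi_{m+1}^2)\ \ (m\ge3).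
\]
For $n\ge1$ they satisfy
\begin{equation}\label{eq:mult}
\sigma(nz)=\varepsilon_n\psi_n(z)\sigma(z)^{n^2}\quad(\varepsilon_n=\pm1),\qquad\psi_n(z)^2\wp(nz)=x\psi_n^2-\psi_{n+1}\psi_{n-1}.
\end{equation}
We shall need definite elements of $\Lambda$ that represent them. Write $\psi_n=\phi_n$ for $n$ odd and $\psi_n=2y\phi_n$ for $n$ even. In the first recurrence exactly one of the two terms has even indices; it has four of them, which produce the factor $(2y)^4=16(x^3+ax+b)^2$. In the second recurrence each term on the right has exactly two even indices ($m$ and $m\pm2$ if $m$ is even, $m\mp1$ twice if $m$ is odd), and the factor $(2y)^2$ cancels against the left side. So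
\begin{equation}\label{eq:phi}
\begin{aligned}
\phi_{2m+1}&=\begin{cases}16(x^3+ax+b)^2\phi_{m+2}\phi_m^3-\phi_{m-1}\phi_{m+1}^3&(m\ge2\text{ even}),\\ \phi_{m+2}\phi_m^3-16(x^3+ax+b)^2\phi_{m-1}\phi_{m+1}^3&(m\ge3\text{ odd}),\end{cases}\\
\phi_{2m}&=\phi_m(\phi_{m+2}\phi_{m-1}^2-\phi_{m-2}\phi_{m+1}^2)\qquad(m\ge3).
\end{aligned}
\end{equation}
We take \eqref{eq:phi} as the definition of $\phi_n\in\mathbb{Z}[x,a,b]$, and from now on $\psi_n$ is the element $\phi_n$ or $2y\phi_n$ of $\Lambda$. It is homogeneous of weight $n^2-1$: this holds for $n\le4$, and the induction rests on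
\[
(m+2)^2+3m^2-4=(m-1)^2+3(m+1)^2-4=(2m+1)^2-1,
\]
\[
m^2+(m\pm2)^2+2(m\mp1)^2-4=3+\bigl((2m)^2-1\bigr).
\]

The computation made for half-periods in Section~\ref{sec:intro} extends to all torsion points.

\begin{proposition}\label{prop:torsion}
Let $u=\alpha\omega_1+\beta\omega_2\notin\Omega$ with $\alpha,\beta\in\mathbb{Q}$. Then $\wp(u)$ and $Z(u)+\beta\lambda$ are algebraic over $\mathbb{Q}(g_2,g_3)$.
\end{proposition}

\begin{proof}
Let $m\ge1$ be an integer with $mu\in\Omega$. The function $\psi_m(z)^2$ is a polynomial in $\wp(z)$ with coefficients in $\mathbb{Q}(g_2,g_3)$. By \eqref{eq:mult} this polynomial is not zero, and it vanishes at $\wp(u)$ because $\sigma(mu)=0\neq\sigma(u)$. So $\wp(u)$, and then $\wp'(u)$, are algebraic over $\mathbb{Q}(g_2,g_3)$.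

The logarithmic derivative of the first formula \eqref{eq:mult} is $\zeta(nz)=n\zeta(z)+\psi_n'(z)/(n\psi_n(z))$. Take $n=m+1$. Then $nu\equiv u\not\equiv0\pmod{\Omega}$, so $\psi_n(u)\neq0$. On the other hand $\zeta(nu)=\zeta(u)+\eta(mu)=\zeta(u)+m\alpha\eta_1+m\beta\eta_2$. Comparing,
\[
\zeta(u)-\alpha\eta_1-\beta\eta_2=-\frac{(\mathcal{D}\psi_n)(u)}{mn\,\psi_n(u)}\in\mathbb{Q}\bigl(g_2,g_3,\wp(u),\wp'(u)\bigr).
\]
Since $\nu u=\alpha\eta_1+\beta\eta_1\omega_2/\omega_1$, Legendre's relation \eqref{eq:legendre} gives
\[
Z(u)=\bigl(\zeta(u)-\alpha\eta_1-\beta\eta_2\bigr)+\beta\,\frac{\eta_2\omega_1-\eta_1\omega_2}{\omega_1}=\bigl(\zeta(u)-\alpha\eta_1-\beta\eta_2\bigr)-\beta\lambda.\qedhere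
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for a torsion point]
A torsion point has the form $u=\alpha\omega_1+\beta\omega_2$ with $\alpha,\beta$ rational, and $u\notin\mathbb{Q}\omega_1$ means $\beta\ne0$. By Proposition~\ref{prop:torsion}, $\lambda$ is algebraic over $k$, and \eqref{eq:nestcor} gives $\operatorname{trdeg}k\ge2$.
\end{proof}

This is the only place where the hypothesis $u\notin\mathbb{Q}\omega$ is used as such: all points of $\mathbb{Q}\omega$ are torsion points, so it holds automatically in the remaining case.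

\begin{proof}[Proof of Theorem~\ref{thm:compl}, assuming Theorem~\ref{thm:main}]
(a) The discriminant $g_2^3-27g_3^2$ is not zero, so some $\gamma\in\{g_2,g_3\}$ is not zero; let $w$ be its weight. The field $k_0$ does not change under scaling. Choose first $\mu$ with $\mu^w=\gamma$. If $\chi$ is one of the five numbers, of weight $w_\chi$, the scaled number $\mu^{-w_\chi}\chi$ satisfies $(\mu^{-w_\chi}\chi)^w=\chi^w/\gamma^{w_\chi}\in k_0$. So the five numbers attached to $(\mu\Omega,\mu\omega,\mu u)$ are algebraic over $k_0$, and Theorem~\ref{thm:main} for this triple gives $\operatorname{trdeg}k_0\ge2$. Now let $\mu\in\mathbb{C}^*$ be arbitrary. The field generated by the five scaled numbers contains $k_0$ and $\mu^{-w}\gamma$. The complex numbers algebraic over the countable field $k_0$ form a countable set, and each of them equals $\mu^{-w}\gamma$ for at most $w$ values of $\mu$. For all other $\mu$ the transcendence degree is at least $3$.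

(b) By Proposition~\ref{prop:torsion} the five numbers are algebraic over $\mathbb{Q}(\lambda,\nu)$, so the transcendence degree is at most $2$. It is at least $2$ by Theorem~\ref{thm:main}.

(c) If $u\notin\mathbb{Q}\omega$, both sides of the equivalence hold, by Theorem~\ref{thm:main}. If $u\in\mathbb{Q}\omega\setminus\Omega$, then $\beta=0$ in Proposition~\ref{prop:torsion}, so $\wp(u)$ and $Z(u)$ are algebraic over $\mathbb{Q}(g_2,g_3)$ and $\operatorname{trdeg}k=\operatorname{trdeg}\mathbb{Q}(g_2,g_3,\nu)$, which gives the equivalence. This degree is at least $1$ by \eqref{eq:nestcor}, and at most $1$ when $g_2,g_3$ are algebraic.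
\end{proof}

\section{Small values of integer polynomials in transcendence degree one}\label{sec:criterion}

We first recall the tools. The \emph{length} $\operatorname{len}(A)$ of a polynomial is the sum of the absolute values of its coefficients; it is subadditive and submultiplicative. Expanding a determinant with polynomial entries shows that its length is at most the product, over the rows, of the sum of the lengths of the entries of the row.

The \emph{Mahler measure} $\mathrm{M}(A)$ of a non-zero polynomial in $m$ variables is the exponential of the mean value of $\log|A|$ on the torus $|X_1|=\dots=|X_m|=1$. It is multiplicative, $\mathrm{M}(A)\le\operatorname{len}(A)$, and $\mathrm{M}(A)\ge1$ if $A$ has integer coefficients. If $A$ has partial degrees $d_1,\dots,d_m$, the coefficient of $X_1^{k_1}\cdots X_m^{k_m}$ has absolute value at most $\prod\binom{d_i}{k_i}\mathrm{M}(A)$, so $\operatorname{len}(A)\le2^{d_1+\dots+d_m}\mathrm{M}(A)$. We use these facts in the following form: if $A=A_1A_2\neq0$ with $A_1,A_2$ integer polynomials, and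 $A$ has partial degrees $d_i$, then
\begin{equation}\label{eq:divisor}
\operatorname{len}(A_1)\le2^{\sum d_i}\mathrm{M}(A_1)\le2^{\sum d_i}\mathrm{M}(A)\le2^{\sum d_i}\operatorname{len}(A).
\end{equation}

Let $f,g$ be polynomials in $T$ over an integral domain $\mathcal{O}$, of degrees at most $d$ and $d'$, with $d+d'\ge1$. The \emph{resultant} $\operatorname{Res}_{d,d'}(f,g)\in\mathcal{O}$ is the determinant of the Sylvester matrix, whose rows list the coefficients of $T^if$ $(0\le i<d')$ and of $T^ig$ $(0\le i<d)$. It belongs to the ideal $(f,g)$ of $\mathcal{O}[T]$. If $f$ has degree exactly $d$, leading coefficient $f_0$ and roots $\alpha_1,\dots,\alpha_d$ in an algebraically closed field containing $\mathcal{O}$, then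
\begin{equation}\label{eq:res}
\operatorname{Res}_{d,d'}(f,g)=f_0^{\,d'}\prod_{i=1}^dg(\alpha_i).
\end{equation}

Two coprime integer polynomials cannot both be very small at the same point.

\begin{lemma}\label{lem:coprime}
Let $\vartheta\in\mathbb{C}$ and $c_\vartheta=5+\log\max(1,|\vartheta|)$. Let $H\ge D\ge1$, and let $A,A'\in\mathbb{Z}[U]\setminus\{0\}$ be coprime in $\mathbb{Q}[U]$, of degrees at most $D$ and lengths at most $e^{2H}$. Then $\max(|A(\vartheta)|,|A'(\vartheta)|)\ge e^{-c_\vartheta DH}$.
\end{lemma}

\begin{proof}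
If one of the polynomials is constant, its absolute value is at least $1$. Otherwise let $d,d'\ge1$ be their degrees. By \eqref{eq:res} the integer $\operatorname{Res}_{d,d'}(A,A')$ is not zero. In the Sylvester matrix add to the column of the constant terms $\vartheta^l$ times the column of the coefficients of $U^l$, for every $l\ge1$. The determinant does not change, and the new column has entries $\vartheta^iA(\vartheta)$ $(0\le i<d')$ and $\vartheta^iA'(\vartheta)$ $(0\le i<d)$. Expand along it. There are $d+d'\le2D$ terms, and each cofactor is at most the product of the lengths of the other rows, hence at most $e^{2H(d+d')}\le e^{4DH}$. So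
\[
1\le2D\max(1,|\vartheta|)^De^{4DH}\max(|A(\vartheta)|,|A'(\vartheta)|),
\]
and $\log(2D)\le D\le DH$.
\end{proof}

The next lemma is Gelfond's argument. A polynomial that is much smaller than Lemma~\ref{lem:coprime} allows must owe its smallness to one irreducible factor; consecutive polynomials of a sequence must share that factor; and a fixed polynomial that is arbitrarily small at $\vartheta$ vanishes there.

\begin{lemma}\label{lem:gelfond}
Let $\vartheta\in\mathbb{C}$ and $C_1\geq 1$. Suppose that for every large even integer $W$ there is a non-zero $R_W\in\mathbb{Z}[U]$ with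
\[
\deg R_W\le C_1W,\qquad\log\operatorname{len}(R_W)\le C_1W\log W,\qquad|R_W(\vartheta)|\le e^{-\Psi_W},
\]
where $\Psi_W/(W^2\log W)\to\infty$. Then $\vartheta$ is algebraic.
\end{lemma}

\begin{proof}
Put $D_W=C_1W$, $H_W=C_1W\log W$ and $\Delta_W=c_\vartheta D_WH_W$, so that $\Psi_W/\Delta_W$ and $\Psi_W/\Delta_{W+2}$ tend to infinity. By \eqref{eq:divisor}, every divisor of $R_W$ in $\mathbb{Z}[U]$ has length at most $2^{D_W}e^{H_W}\le e^{2H_W}$, so Lemma~\ref{lem:coprime} applies to any two coprime divisors, with the lower bound $e^{-\Delta_W}$.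

Write $R_W=c\prod_iA_i$, where $c$ is a non-zero integer and the $A_i$ are powers of pairwise non-associate irreducible primitive polynomials. For a set $J$ of indices let $A_J=\prod_{i\in J}A_i$, and call $J$ \emph{small} if $|A_J(\vartheta)|<e^{-\Delta_W}$. The empty set is not small. For large $W$ the full set is small, since $|c|\ge1$ and $\Psi_W>\Delta_W$. Take a small set $J$ of minimal cardinality, with complement $J^c$. By Lemma~\ref{lem:coprime}, $|A_{J^c}(\vartheta)|\ge e^{-\Delta_W}$. If $J$ had two elements or more, we could split it into two non-empty parts, neither of them small; then $|A_J(\vartheta)|\ge e^{-2\Delta_W}$ and $|R_W(\vartheta)|\ge e^{-3\Delta_W}$, which is false for large $W$. So $J$ has one element, $A_J=p_W^{s_W}$ with $p_W$ irreducible and primitive, $1\le s_W\le D_W$, and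
\[
|p_W(\vartheta)|^{s_W}\le\frac{|R_W(\vartheta)|}{|A_{J^c}(\vartheta)|}\le e^{-\Psi_W+\Delta_W}.
\]
If $p_W\ne\pm p_{W+2}$, then $p_W^{s_W}$ and $p_{W+2}^{s_{W+2}}$ are coprime, of degrees at most $D_{W+2}$ and lengths at most $e^{2H_{W+2}}$, so one of their values at $\vartheta$ is at least $e^{-\Delta_{W+2}}$. This is impossible once $\Psi_W>\Delta_W+\Delta_{W+2}$ and $\Psi_{W+2}>2\Delta_{W+2}$. Hence $p_W=\pm p$ with a fixed $p$ for all large even $W$, and $|p(\vartheta)|\le e^{-(\Psi_W-\Delta_W)/D_W}\to0$. So $p(\vartheta)=0$.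
\end{proof}

\begin{remark}\label{rem:threshold}
The threshold $W^2\log W$ is the true one. Let $\vartheta$ be any complex number and $H=W^W$. The $(H+1)^{W+1}$ polynomials of degree at most $W$ with coefficients in $\{0,\dots,H\}$ take at $\vartheta$ values in a square of side $e^{W\log W+O(W)}$. Cut it into $n^2$ equal squares with $n=\lfloor H^{(W+1)/2}\rfloor$. Two values fall in the same square, and the difference of the two polynomials is a non-zero $R$ with $\operatorname{len}(R)\le(W+1)W^W$ and $|R(\vartheta)|\le\exp(-\frac13W^2\log W)$ for large $W$.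
\end{remark}

Taking a norm reduces a point of transcendence degree one to a single transcendental number.

\begin{proposition}\label{prop:criterion}
Let $\xi=(\xi_1,\dots,\xi_n)\in\mathbb{C}^n$ with $\operatorname{trdeg}\mathbb{Q}(\xi)=1$, and let $C_2>0$. There is no sequence of integer polynomials $Q_W$ in $n$ variables, defined for all large even $W$, with
\[
\deg Q_W\le C_2W,\qquad\log\operatorname{len}(Q_W)\le C_2W\log W,\qquad0<|Q_W(\xi)|\le e^{-\Psi_W},
\]
and $\Psi_W/(W^2\log W)\to\infty$.
\end{proposition}

\begin{proof}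
Suppose that such a sequence exists; $C$ denotes constants independent of $W$. By the primitive element theorem, $\mathbb{Q}(\xi)=\mathbb{Q}(\vartheta,\alpha)$ with $\vartheta$ transcendental and $\alpha$ algebraic over $\mathbb{Q}(\vartheta)$. After multiplying $\alpha$ by a non-zero element of $\mathbb{Z}[\vartheta]$ we may assume that it is integral over $\mathbb{Z}[\vartheta]$. This ring is factorial, hence integrally closed, so the minimal polynomial of $\alpha$ over $\mathbb{Q}(\vartheta)$ is $m(\vartheta,V)$ with $m\in\mathbb{Z}[U,V]$ monic in $V$, of degree $D_0$. Let $\alpha_1=\alpha,\dots,\alpha_{D_0}$ be its complex roots. Clearing denominators, write $\xi_i=r_i(\vartheta,\alpha)/v(\vartheta)$ with $r_i\in\mathbb{Z}[U,V]$ and $0\neq v\in\mathbb{Z}[U]$. The polynomial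
\[
\widetilde Q_W=v^{\deg Q_W}\,Q_W(r_1/v,\dots,r_n/v)\in\mathbb{Z}[U,V]
\]
has degree at most $CW$ and length at most $C^{\deg Q_W}\operatorname{len}(Q_W)\le e^{CW\log W}$, and $\widetilde Q_W(\vartheta,\alpha)=v(\vartheta)^{\deg Q_W}Q_W(\xi)\ne0$.

Let $R_W\in\mathbb{Z}[U]$ be the resultant of $m$ and $\widetilde Q_W$ with respect to $V$. In the Sylvester matrix at most $CW$ rows come from $m$, each of bounded degree and length, and $D_0$ rows come from $\widetilde Q_W$. So $\deg R_W\le CW$ and $\log\operatorname{len}(R_W)\le CW\log W$. By \eqref{eq:res}, $R_W(\vartheta)=\prod_{l}\widetilde Q_W(\vartheta,\alpha_l)$. The factors are the conjugates over $\mathbb{Q}(\vartheta)$ of a non-zero element, so $R_W\neq0$. The first factor is at most $e^{CW-\Psi_W}$, and each of the others is at most $\operatorname{len}(\widetilde Q_W)\,C^{W}\le e^{CW\log W}$. Hence $|R_W(\vartheta)|\le e^{-\Psi_W+CW\log W}$, and Lemma~\ref{lem:gelfond} shows that $\vartheta$ is algebraic, a contradiction.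
\end{proof}

\section{The idea of the construction}\label{sec:idea}

From now on we make the following assumption, and we derive a contradiction.
\begin{equation}\label{eq:assume}
nu\notin\Omega\ \text{ for all }n\ge1,\qquad\text{and}\qquad\operatorname{trdeg}k\le1 .
\end{equation}
Let $\xi=(\nu,a,b,x(u),y(u),Z(u))\in\mathbb{C}^6$ be the point attached to $(\Omega,\omega_1,u)$, and $\xi^0$ the point attached to $(\Omega_0,2\pi i,u_0)$. As $y(u)$ is algebraic over $k$, \eqref{eq:nestcor} and \eqref{eq:assume} give
\begin{equation}\label{eq:tr1}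
\operatorname{trdeg}\mathbb{Q}(\xi)=\operatorname{trdeg}\mathbb{Q}(\nu,g_2,g_3)=1 .
\end{equation}
By Proposition~\ref{prop:criterion}, the following statement is the contradiction that we seek, because $25/12>2$.

\begin{proposition}\label{prop:goal}
Assume \eqref{eq:assume}. There are constants $C,c>0$ and, for every large even $W$, a polynomial $Q_W\in\Lambda$ with
\[
\deg Q_W\le CW,\qquad\log\operatorname{len}(Q_W)\le CW\log W,\qquad0<|Q_W(\xi)|\le\exp(-cW^{25/12}).
\]
\end{proposition}

Smallness will come from the variable $q$: a power series in $q$ with a zero of order $G$ at $q=0$ and moderate coefficients has size about $|q_0|^G$ at $q_0$. The $q$-expansions describe $\xi^0$, not $\xi$, and $\mathbb{Q}(\xi^0)$ has transcendence degree at least $2$. Homogeneity bridges the gap: if $Q\in\Lambda$ is homogeneous of weight $w$, then $Q(\xi)=\lambda^wQ(\xi^0)$, and the unknown number $\lambda$ costs only a factor $|\lambda|^w$. So we look for homogeneous elements of $\Lambda$ whose expansions vanish to high order at $q=0$, identically in $z$.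

\begin{example}\label{ex:small}
In weight $2$, consider the combinations of $E_2\Theta$ and $\Theta''$. Put $Y=X^{1/2}$. By \eqref{eq:theta}, $\Theta=(Y-Y^{-1})-q(Y^3-Y^{-3})+O(q^3)$, and $d/dz$ multiplies $X^s$ by $s$, so
\begin{align*}
4\Theta''&=(Y-Y^{-1})-9q(Y^3-Y^{-3})+O(q^3),\\
E_2\Theta&=(Y-Y^{-1})-q(Y^3-Y^{-3})-24q(Y-Y^{-1})+O(q^2).
\end{align*}
Two unknown coefficients and one condition kill the term in $q^0$:
\[
4\Theta''-E_2\Theta=-8q\bigl(Y^3-3Y+3Y^{-1}-Y^{-3}\bigr)+O(q^2)=-8q\,(Y-Y^{-1})^3+O(q^2).
\]
Dividing by $\Theta$ and using $\Theta_2=Z^2-x-\nu$ and $E_2=-12\nu$, we obtain $4\Theta_2-E_2=4(Z^2-x+2\nu)$. Thus $Q=Z^2-x+2\nu\in\Lambda$ is homogeneous of weight $2$, and for each $z\notin2\pi i\mathbb{Z}$ its value is $-2q(Y-Y^{-1})^2+O(q^2)$ as $q\to0$. The number $Z(u)^2-\wp(u)+2\nu=\lambda^2Q(\xi^0)$ is the first member of the family of small numbers that we construct.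
\end{example}

In weight $W$ the same construction starts from $\sum_jA_j\Theta^{(j)}$, where $j\le W/2$ and $A_j$ is a polynomial of weight $W-j$ in $E_2,E_4,E_6$. There are about $W^2$ coefficients in each $A_j$, hence about $W^3$ unknowns. The coefficient of $X^s$ is $\pm q^{(s^2-1/4)/2}\sum_js^jA_j$. It is automatically $O(q^G)$ unless $|s|$ is at most about $\sqrt{2G}$, so vanishing to order $G$ imposes about $G^{3/2}$ linear conditions. A count of unknowns and equations yields $G$ of order $W^2$. By Remark~\ref{rem:threshold} this is just too little.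

The missing factor comes from powers $P^i$ with $i\le M$. They multiply the number of unknowns by $M$. By \eqref{eq:thetaj} the common denominator becomes $\Theta^L$ with $L=2M+1$, and in a product of $L$ theta series the monomials $q^mX^s$ still lie in a parabolic region, now $s^2\le 2Lm+L^2/4$. The number of equations is multiplied only by $L^{1/2}$. Solving $M^{1/2}G^{3/2}\approx MW^3$ gives $G\approx M^{1/3}W^2$. Here it matters that we use $\Theta_j$ in place of $Z^j$: both have degree $j$ in $Z$, but the denominator of $\Theta_j$ is $\Theta$, while that of $Z^j$ is $\Theta^j$.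

It remains to obtain a small number that is not zero, and there are two obstacles. First, by \eqref{eq:tr1} the numbers $E_2(q_0),E_4(q_0),E_6(q_0)$ satisfy a homogeneous relation, so all coefficients of the auxiliary function might vanish at $q_0$. Theorem~\ref{thm:nest} shows that all such relations are multiples of a single one, $B$, which we divide out (Sections~\ref{sec:B} and~\ref{sec:aux}). Second, the function of $z$ obtained at $q=q_0$ may vanish at $u_0$, and we must differentiate it. Each derivative raises the weight by $1$, so we can afford $O(W)$ of them. The zero estimate of Section~\ref{sec:zero} bounds the total order of vanishing at $L$ points only by $O(LW)$; but then at one of the $L$ points $u_0,2u_0,\dots,Lu_0$ the order is less than $2W$. Division polynomials bring the value at $nu_0$ back to $u_0$ (Section~\ref{sec:end}), at the cost of about $Ln^2$ in the weight and, with a crude bound for their coefficients, $Ln^3\le L^4$ in the logarithm of the length. This is affordable when $L^4=O(W)$.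

Accordingly, let $W$ be a large even integer and put
\begin{equation}\label{eq:param}
M=\lfloor W^{1/4}\rfloor,\qquad L=2M+1,\qquad G=\lfloor c_*M^{1/3}W^2\rfloor,
\end{equation}
where $c_*\in(0,1]$ is an absolute constant fixed in Section~\ref{sec:aux}. The letters $C,c$ denote positive constants, not always the same, that depend only on $\Omega,\omega,u$. We have $L^4\le CW$ and $cW^{25/12}\le G\le W^3$.

\section{The homogeneous relation between $E_2(q_0)$, $E_4(q_0)$ and $E_6(q_0)$}\label{sec:B}

Let $Y_2,Y_4,Y_6$ be variables of weights $2,4,6$. For $A\in\mathbb{Q}[Y_2,Y_4,Y_6]$ we write $A(E)$ for the power series $A(E_2,E_4,E_6)\in\mathbb{Q}[[q]]$ and $A(E(q_0))$ for its value at $q_0$.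

\begin{lemma}\label{lem:B}
Assume \eqref{eq:assume}. There is a non-constant, primitive, homogeneous polynomial $B\in\mathbb{Z}[Y_2,Y_4,Y_6]$ such that a homogeneous $A\in\mathbb{Q}[Y_2,Y_4,Y_6]$ satisfies $A(E(q_0))=0$ if and only if $B$ divides $A$. Moreover the series $B(E)$ is not zero.
\end{lemma}

\begin{proof}
Let $\mathbf{s}$ be a variable, and let $I$ be the kernel of the ring homomorphism $\mathbb{Q}[Y_2,Y_4,Y_6]\to\mathbb{C}[\mathbf{s}]$, $Y_{2l}\mapsto E_{2l}(q_0)\mathbf{s}^{2l}$. A polynomial $A$ with homogeneous components $A_w$ is sent to $\sum_wA_w(E(q_0))\mathbf{s}^w$. So $I$ is a prime ideal, it contains the homogeneous components of its elements, and a homogeneous $A$ lies in $I$ if and only if $A(E(q_0))=0$. Let $\mathcal{K}$ be the fraction field of the image. We claim that $\operatorname{trdeg}\mathcal{K}=2$. On the one hand, $\mathcal{K}(\mathbf{s})$ contains $\mathbf{s}$ and the numbers $E_{2l}(q_0)$, so it has transcendence degree at least $3$ by Theorem~\ref{thm:nest}, and $\operatorname{trdeg}\mathcal{K}\ge2$. On the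 other hand, \eqref{eq:Escaled} shows that $\mathcal{K}\subset\mathbb{Q}(\nu,g_2,g_3)(\mathbf{s}/\lambda)$, which has transcendence degree $2$ by \eqref{eq:tr1}.

For a prime ideal of a polynomial ring in $n$ variables over a field, the height plus the transcendence degree of the fraction field of the quotient equals $n$; and a prime ideal of height one in a factorial ring is principal. So $I=(B)$ with $B$ irreducible, and we may take $B$ primitive with integer coefficients. A non-zero homogeneous component of $B$ lies in $I$, so $B$ divides it. A divisor of a non-zero homogeneous polynomial is homogeneous, because the components of highest and of lowest weight of a product are the products of those of the factors. So $B$ is homogeneous.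

Suppose that $B(E)=0$. View the $E_{2l}$ as functions of a variable $\tau'$ in the upper half-plane. They have period $1$ and satisfy $E_4(-1/\tau')=\tau'^4E_4(\tau')$, $E_6(-1/\tau')=\tau'^6E_6(\tau')$ and $E_2(-1/\tau')=\tau'^2E_2(\tau')+6\tau'/(\pi i)$. Evaluate $B(E)$ at $-1/(\tau'+n)$, $n\in\mathbb{Z}$, and divide by the power of $\tau'+n$ given by homogeneity:
\[
B\Bigl(E_2(\tau')+\frac{6}{\pi i(\tau'+n)},\,E_4(\tau'),\,E_6(\tau')\Bigr)=0\qquad(n\in\mathbb{Z}).
\]
For fixed $\tau'$ the polynomial $B(Y_2,E_4(\tau'),E_6(\tau'))$ has infinitely many roots, so every coefficient of $B$ with respect to $Y_2$ vanishes identically at $(E_4,E_6)$. One of them is a non-zero homogeneous polynomial in $Y_4,Y_6$, and over $\mathbb{C}$ it is a constant times a product of factors $Y_4$, $Y_6$ and $Y_4^3-cY_6^2$. One factor vanishes at $(E_4,E_6)$ in the domain $\mathbb{C}[[q]]$. The constant terms exclude $Y_4$ and $Y_6$ and force $c=1$, which contradicts $E_4^3-E_6^2=1728q+\cdots$.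
\end{proof}

The lower bound in Theorem~\ref{thm:nest} is essential here. An ideal of height two contains polynomials without common factor, and no division would then remove a common zero of the coefficients at $q_0$. We put $\beta_0=\operatorname{ord}_qB(E)$, a constant.

\section{The auxiliary function}\label{sec:aux}

We work in the ring $\mathcal{R}=\mathbb{C}[X^{1/2},X^{-1/2}][[q]]$, which contains $\Theta$, its derivatives and the $E_{2l}$. It is a domain, and $\operatorname{ord}_q$ is additive on products. For $0\le i\le M$ and $j\ge0$ put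
\[
\Phi_{ij}=(\Theta'^2-\Theta\Theta'')^i\,\Theta^{2(M-i)}\,\Theta^{(j)}\in\mathcal{R}.
\]
By \eqref{eq:thetaj}, $\Phi_{ij}=\Theta^LP^i\Theta_j$ as functions of $z$, for each $q$. Let $\mathcal{I}$ be the set of pairs $(i,j)$ with $0\le i\le M$, $0\le j\le W/2$ and $j$ even; the parity condition makes $W-2i-j$ even, as the weight of a polynomial in $Y_2,Y_4,Y_6$ must be.

\begin{proposition}\label{prop:aux}
Assume \eqref{eq:assume}. For every large even $W$ there are an integer $W^*\le W$ and polynomials $A^*_{ij}\in\mathbb{Z}[Y_2,Y_4,Y_6]$, $(i,j)\in\mathcal{I}$, each zero or homogeneous of weight $W^*-2i-j$, such that: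
\begin{itemize}
\item[(i)] $\operatorname{len}(A^*_{ij})\le e^{CW\log W}$;
\item[(ii)] the numbers $\alpha_{ij}=A^*_{ij}(E(q_0))$ are not all zero;
\item[(iii)] the entire function $\Phi^*(q_0,z)=\sum_{(i,j)\in\mathcal{I}}\alpha_{ij}\Phi_{ij}(q_0,z)$ satisfies $|\Phi^*(q_0,z)|\le e^{-cG}$ whenever $|\operatorname{Re}z|\le L(|u_0|+1)$.
\end{itemize}
\end{proposition}

The proof needs bounds for the coefficients of the series involved, once to solve the linear system and once to sum the tail. Both come from one norm. For $f=\sum f_{s,m}q^mX^s\in\mathcal{R}$ and $0<r<1\le\rho$ let $\|f\|_{r,\rho}=\sum|f_{s,m}|\,r^m\rho^{|s|}$. It is subadditive and submultiplicative.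

\begin{lemma}\label{lem:norm}
There is an absolute constant $C$ such that, for $r=e^{-\delta}$ with $0<\delta\le1$, $\rho\ge1$, $l\in\{1,2,3\}$ and $j\ge0$ (with $0^0=1$),
\[
\|E_{2l}\|_{r,\rho}\le C\delta^{-7},\qquad\|\Theta^{(j)}\|_{r,\rho}\le C\delta^{-1/2}\Bigl(\frac{j}{\delta}\Bigr)^{j/2}e^{2(\log\rho)^2/\delta}.
\]
\end{lemma}

\begin{proof}
For $n\ge1$ the $n$-th coefficient of $E_{2l}$ is at most $504\,n^6\le504\cdot6!\binom{n+6}{6}$ in absolute value. Now $\sum_n\binom{n+6}{6}r^n=(1-r)^{-7}$ and $1-e^{-\delta}\ge\delta-\delta^2/2\ge\delta/2$. Next, by \eqref{eq:theta},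
\[
\|\Theta^{(j)}\|_{r,\rho}=2e^{\delta/8}\sum_{s=\frac12,\frac32,\dots}\bigl(s^je^{-\delta s^2/4}\bigr)\bigl(\rho^se^{-\delta s^2/8}\bigr)e^{-\delta s^2/8}.
\]
The first bracket is maximal at $s^2=2j/\delta$, where it equals $(2j/(e\delta))^{j/2}\le(j/\delta)^{j/2}$. The second is maximal at $s=4(\log\rho)/\delta$, where it equals $e^{2(\log\rho)^2/\delta}$. Comparison with an integral gives $\sum_se^{-\delta s^2/8}\le C\delta^{-1/2}$.
\end{proof}

\begin{lemma}[Siegel's lemma]\label{lem:siegel}
A system of $N_c\ge1$ homogeneous linear equations in $N_u\ge2N_c$ unknowns, with integer coefficients of absolute value at most $A\in\mathbb{Z}_{\ge1}$, has a non-zero integer solution whose coordinates have absolute value at most $N_uA$.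
\end{lemma}

\begin{proof}
Put $H=N_uA$. There are $(H+1)^{N_u}\ge(H+1)^{2N_c}$ integer vectors with coordinates in $[0,H]$. On them each linear form takes values in an interval of length at most $N_uAH=H^2$, so there are at most $(H^2+1)^{N_c}<(H+1)^{2N_c}$ images. The difference of two vectors with the same image is a solution.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:aux}]
Consider $\Phi=\sum_{(i,j)\in\mathcal{I}}A_{ij}(E)\,\Phi_{ij}=\sum c_{s,m}q^mX^s$, where $A_{ij}$ is homogeneous of weight $W-2i-j$ with unknown integer coefficients. We require $c_{s,m}=0$ for all $s$ and all $m<G$.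

\emph{Unknowns.} An integer $v\ge0$ has at least $v^2/24$ representations $v=k_1+2k_2+3k_3$ with $k_1,k_2,k_3\ge0$: any $k_2\le v/4$ and $k_3\le v/6$ will do. So there are at least $V^2/96$ monomials of even weight $V=2v$. For large $W$ we have $W-2i-j\ge W/2-2M\ge W/4$, and $\mathcal{I}$ has at least $MW/4$ elements. The number $N_u$ of unknowns thus satisfies $N_u\ge c_0MW^3$ with $c_0=1/(4\cdot16\cdot96)$, and trivially $N_u\le W^5$.

\emph{Equations.} Each $\Phi_{ij}$ is an integer combination of products of exactly $L$ derivatives of $\Theta$. A monomial in such a product has the form $q^{m'}X^s$ with $s=s_1+\dots+s_L$, $s_l\in\frac12+\mathbb{Z}$, so that $s\in\frac12+\mathbb{Z}$ since $L$ is odd, and by the Cauchy--Schwarz inequality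
\[
m'=\sum_{l=1}^L\frac12\Bigl(s_l^2-\frac14\Bigr)\ge\frac{s^2}{2L}-\frac L8 .
\]
Multiplication by $A_{ij}(E)$ can only raise the exponent of $q$. So $c_{s,m}$ vanishes identically unless $s^2\le2Lm+L^2/4$. For $m<G$ and $L\le G$ this implies $|s|\le\frac32\sqrt{LG}$. Since $L\le3M$, the number of equations satisfies
\[
N_c\le\bigl(3\sqrt{LG}+1\bigr)G\le4L^{1/2}G^{3/2}\le4\sqrt3\,c_*^{3/2}MW^3 .
\]
We fix $c_*$ by $4\sqrt3\,c_*^{3/2}=c_0/2$, so that $N_u\ge2N_c$.

\emph{Size of the system.} The coefficient of an unknown in $c_{s,m}$ is the coefficient of $q^mX^s$ in a product $E_2^{k_1}E_4^{k_2}E_6^{k_3}\Phi_{ij}$ with $k_1+k_2+k_3\le W/2$. Each derivation multiplies by a half-integer, and the total order of derivation in $\Phi_{ij}$ is $2i+j\le W$, so this coefficient lies in $2^{-W}\mathbb{Z}$. Take $\delta=1/G$ and $\rho=1$ in Lemma~\ref{lem:norm}. For $m<G$ the coefficient is at most $r^{-m}=e^{m/G}\le e$ times the norm of the product. The norms of $\Theta,\Theta',\Theta''$ are at most $CG^{3/2}$, so the norm of the product is at most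
\[
(CG^7)^{W/2}\,(CG^3)^{M}\,CG^{1/2}(jG)^{j/2}\le e^{CW\log W},
\]
because $G\le W^3$. Lemma~\ref{lem:siegel}, applied to the equations multiplied by $2^W$, gives polynomials $A_{ij}$, not all zero, with $\operatorname{len}(A_{ij})\le e^{CW\log W}$ and $\operatorname{ord}_q\Phi\ge G$.

\emph{Division by $B$.} Let $B^\mu$ be the largest power of $B$ that divides all the $A_{ij}$. Comparing weights gives $\mu\le W$. Write $A_{ij}=B^\mu A^*_{ij}$ and $W^*=W-\mu\operatorname{wt}(B)$. Since $B^\mu$ is primitive, Gauss's lemma shows that $A^*_{ij}$ has integer coefficients. The partial degrees of $A_{ij}$ add up to at most $W/2+W/4+W/6\le W$, so \eqref{eq:divisor} gives (i). Some $A^*_{ij}$ is not divisible by $B$, so Lemma~\ref{lem:B} gives (ii). Let $\Phi^*=\sum A^*_{ij}(E)\Phi_{ij}\in\mathcal{R}$. From $\Phi=B(E)^\mu\Phi^*$ we get $\operatorname{ord}_q\Phi^*\ge G-\mu\beta_0\ge G/2$ for large $W$: the division costs $O(W)$, which is negligible against $G$.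

\emph{The upper bound.} Take $r=\max(|q_0|^{1/2},e^{-1})$, so that $|q_0|<r<1$ and $\delta=-\log r\in(0,1]$ is a constant, and take $\log\rho=L(|u_0|+1)$. By Lemma~\ref{lem:norm}, $\|\Theta\|,\|\Theta'\|,\|\Theta''\|\le e^{CL^2}$ and $\|\Theta^{(j)}\|\le(CW)^{W/4}e^{CL^2}$ for $j\le W/2$, so $\|\Phi_{ij}\|\le e^{C(W\log W+L^3)}$. Also $\|A^*_{ij}(E)\|\le C^{W}\operatorname{len}(A^*_{ij})$, and $\mathcal{I}$ has at most $CW^2$ elements. As $L^3\le CW$, we obtain $\|\Phi^*\|_{r,\rho}\le e^{CW\log W}$. For $|\operatorname{Re}z|\le\log\rho$ we have $|X^s|\le\rho^{|s|}$; all series converge absolutely at $(q_0,z)$, and only exponents $m\ge G/2$ occur in $\Phi^*$. Hence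
\[
|\Phi^*(q_0,z)|\le\bigl(|q_0|/r\bigr)^{G/2}\,\|\Phi^*\|_{r,\rho}\le e^{-cG},
\]
since $G/(W\log W)\to\infty$.
\end{proof}

From now on $q=q_0$, and $\wp,\sigma,Z,P,\nu,a,b,\psi_n$, when they denote functions or numbers, refer to $\Omega_0$. We put
\begin{equation}\label{eq:F}
F^*(z)=\sum_{(i,j)\in\mathcal{I}}\alpha_{ij}\,P(z)^i\,\Theta_j(z),\qquad\text{so that}\qquad\Phi^*(q_0,z)=\Theta(q_0,z)^LF^*(z).
\end{equation}

\section{A zero estimate for polynomials in $Z$ with elliptic coefficients}\label{sec:zero}

Let $\mathcal{E}=\mathbb{C}/\Omega_0$ and let $\mathcal{M}$ be the field of elliptic functions for $\Omega_0$. A non-zero element of $\mathcal{M}$ has as many zeros as poles on $\mathcal{E}$, so its zeros are counted by its poles. The function $F^*$ is a polynomial in $Z$ over $\mathcal{M}$, and $Z$ is not elliptic. To count multiple zeros we eliminate $Z$ between a polynomial and its derivative. The simplest case is $Z-c$ with $c\in\mathbb{C}$: a zero of order $r$ of $Z-c$ is a zero of order $r-1$ of the elliptic function $Z'=-P$, which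 has two zeros on $\mathcal{E}$, so at $N$ incongruent points the orders of $Z-c$ add up to at most $N+2$.

The function $Z$ is transcendental over $\mathcal{M}$. Indeed, if $p(z,Z(z))=0$ with $0\ne p\in\mathcal{M}[T]$, then replacing $z$ by $z+2\pi i\tau n$ and using Lemma~\ref{lem:q} shows that all the functions $Z-n$, $n\in\mathbb{Z}$, are roots of $p$, which is absurd.

For $x\in\mathcal{E}$ (in this section $x$ is a point) choose a representative $\tilde x\in\mathbb{C}$, with $\tilde0=0$. Let $\mathcal{O}_x$ be the ring of germs of holomorphic functions at $\tilde x$, a discrete valuation ring with uniformizer $\varpi=z-\tilde x$, and let $\mathcal{M}_x\supset\mathcal{M}$ be its fraction field. Let $\partial$ be the derivation of $\mathcal{M}[T]$, and of each $\mathcal{M}_x[T]$, that extends $d/dz$ and has $\partial T=-\wp-\nu$. Then $\frac{d}{dz}g(z,Z(z))=(\partial g)(z,Z(z))$. For $x\ne0$, $\partial$ preserves $\mathcal{O}_x[T]$. At $0$ it does not, since $\wp$ has a pole there; the variable adapted to the pole of $Z$ is $S=T-1/z$, for which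 $\partial S=-\wp-\nu+z^{-2}\in\mathcal{O}_0$. Put $T_x=T$ for $x\ne0$ and $T_0=S$. Then $\mathcal{M}_x[T]=\mathcal{M}_x[T_x]$ and $\partial$ preserves $\mathcal{O}_x[T_x]$ for every $x$.

\begin{lemma}\label{lem:zero}
Let $L\ge0$ be an integer. Let $0\neq f\in\mathcal{M}[T]$ have degree $d$ and coefficients regular outside $0\in\mathcal{E}$, and suppose that $f\in z^{-L}\mathcal{O}_0[S]$. Let $z_1,\dots,z_N\in\mathbb{C}\setminus\Omega_0$ be pairwise incongruent modulo $\Omega_0$. Then
\[
\sum_{n=1}^N\operatorname{ord}_{z=z_n}f(z,Z(z))\le L+d\,(N+2L).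
\]
\end{lemma}

\begin{proof}
Let $x_n$ be the class of $z_n$, with representative $\tilde x_n=z_n$.

\emph{A count of poles.} For $0\neq g\in\mathcal{M}_x[T_x]$ let $v_x(g)$ be the minimum of the orders of the coefficients of $g$ with respect to $T_x$. Then $v_x(gg')=v_x(g)+v_x(g')$: after division by powers of $\varpi$, this says that the product of two non-zero polynomials over the residue field $\mathbb{C}$ is not zero. For $0\ne g\in\mathcal{M}[T]$ put $h(g)=-\sum_{x\in\mathcal{E}}v_x(g)$; only $0$ and the zeros and poles of the non-zero coefficients of $g$ can contribute, so the sum is finite. The function $h$ is additive on products and vanishes on $\mathcal{M}^*$. If $p$ is monic in $T$, it is monic in every $T_x$, so $v_x(p)\le0$ for all $x$ and $h(p)\ge0$.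

Write $f=c\prod_ip_i^{m_i}$ with $c\in\mathcal{M}^*$ and $p_i\in\mathcal{M}[T]$ monic irreducible, of degree $d_i\ge1$, and let $h_i=h(p_i)\ge0$. By hypothesis $v_x(f)\ge0$ for $x\ne0$ and $v_0(f)\ge-L$, so
\begin{equation}\label{eq:hsum}
0\le\sum_im_ih_i=h(f)\le L,\qquad\sum_im_i\le d,\qquad\sum_im_id_ih_i\le dL .
\end{equation}

\emph{One irreducible factor.} Fix $p=p_i$. As $p$ is monic, $\deg\partial p<d_i$. Also $\partial p\ne0$: otherwise $p(z,Z(z))$ would be a constant $c'$, and $Z$ would be a root of $p-c'\neq0$. Since $p$ is irreducible, $p$ and $\partial p$ have no common root, and $R=\operatorname{Res}_{d_i,d_i}(p,\partial p)$ lies in $\mathcal{M}^*$ by \eqref{eq:res}. We compute its order at $x\in\mathcal{E}$. Let $v=v_x(p)$ and $p=\varpi^vp^\circ$, so that $p^\circ\in\mathcal{O}_x[T_x]$ has degree $d_i$ and leading coefficient $\varpi^{-v}$. Then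
\[
\partial p=\varpi^v\bigl(\partial p^\circ+v\varpi^{-1}p^\circ\bigr),\qquad\partial p^\circ\in\mathcal{O}_x[T_x],\quad\deg\partial p^\circ\le d_i .
\]
Let $R_x=\operatorname{Res}_{d_i,d_i}(p^\circ,\partial p^\circ)\in\mathcal{O}_x$, computed in the variable $T_x$. At each root of $p$ the value of $\partial p$ is $\varpi^v$ times the value of $\partial p^\circ$, and a translation of the variable does not affect these values. So \eqref{eq:res} gives $R=\varpi^{d_iv}\prod\partial p^\circ(\text{roots})$ and $R_x=\varpi^{-d_iv}\prod\partial p^\circ(\text{roots})$, that is, $R=\varpi^{2d_iv}R_x$. Summing the orders over $\mathcal{E}$,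
\[
0=\sum_x\operatorname{ord}_xR=-2d_ih_i+\sum_x\operatorname{ord}R_x,\qquad\operatorname{ord}R_x\ge0\ \text{ for all }x .
\]
Now let $x=x_n$, and let $r_{i,n}\ge0$ be the order at $z_n$ of the germ $p^\circ(z,Z(z))$. This germ is holomorphic because $Z$ is regular at $z_n$, and not zero because $Z$ is transcendental over $\mathcal{M}$. Write $R_x=g_1p^\circ+g_2\,\partial p^\circ$ with $g_1,g_2\in\mathcal{O}_x[T]$, and substitute $T=Z(z)$. The derivative of a germ of order $r_{i,n}$ has order at least $r_{i,n}-1$, so $\operatorname{ord}R_{x_n}\ge r_{i,n}-1$. The points $x_n$ are distinct, and therefore $\sum_{n}r_{i,n}\le N+2d_ih_i$.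

\emph{Summation.} We have $\operatorname{ord}_{z_n}f(z,Z(z))=\operatorname{ord}_{x_n}c+\sum_im_i\bigl(v_{x_n}(p_i)+r_{i,n}\bigr)=v_{x_n}(f)+\sum_im_ir_{i,n}$. Moreover $\sum_nv_{x_n}(f)\le\sum_{x\ne0}v_x(f)=-h(f)-v_0(f)\le L$. With \eqref{eq:hsum}, the total is at most $L+N\sum_im_i+2\sum_im_id_ih_i\le L+Nd+2dL$.
\end{proof}

For $p=T-c=S+z^{-1}-c$ we have $d_i=h_i=1$, and the bound $N+2d_ih_i$ is the bound $N+2$ found above.

\begin{proposition}\label{prop:order}
For large $W$ there is an integer $n$ with $1\le n\le L$ such that $t=\operatorname{ord}_{z=nu_0}F^*(z)$ satisfies $0\le t<2W$.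
\end{proposition}

\begin{proof}
Let $\vartheta_j=(\partial+T)^j1\in\mathcal{M}[T]$, where $T$ acts by multiplication. By induction $\vartheta_j$ is monic of degree $j$ with coefficients regular outside $0$, and $\vartheta_j(z,Z(z))=\Theta_j(z)$ by \eqref{eq:thetaj}. For $g\in\mathcal{M}_0[T]$,
\[
(\partial+S)(zg)=g+z\,\partial g+(T-z^{-1})zg=z\,(\partial+T)g .
\]
Hence $\vartheta_j=z^{-1}(\partial+S)^jz\in z^{-1}\mathcal{O}_0[S]$, whatever $j$; this reflects the fact that $\Theta_j$ has a simple pole only. Since $P^i$ has a pole of order $2i\le2M$ at $0$, the polynomial $f=\sum\alpha_{ij}P^i\vartheta_j$ lies in $z^{-L}\mathcal{O}_0[S]$. It has degree $d\le W/2$, and $f(z,Z(z))=F^*(z)$. It is not zero: by Proposition~\ref{prop:aux}(ii) there is a largest $j$ with $\alpha_{ij}\ne0$ for some $i$, and the coefficient of $T^j$ in $f$ is $\sum_i\alpha_{ij}P^i$, which is not zero since the powers of $P$ have poles of different orders.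

Since $u$ is not a torsion point, $u_0,2u_0,\dots,Lu_0$ lie outside $\Omega_0$ and are pairwise incongruent; this is where the first half of \eqref{eq:assume} is needed, for arbitrarily large $L$. Lemma~\ref{lem:zero} with $N=L$ bounds the sum of the $L$ orders by $L(1+3W/2)<2WL$. So one order is less than $2W$, and it is non-negative because $F^*$ is holomorphic outside $\Omega_0$.
\end{proof}

\section{From $nu$ back to $u$, and the end of the proof}\label{sec:end}

The number $F^{*(t)}(nu_0)$ is small and not zero. We express it, up to a harmless factor, as the value at $\xi^0$ of a homogeneous element of $\Lambda$. The function $\theta$ obeys the same multiplication formula as $\sigma$, because $e^{-\nu(nz)^2/2}=(e^{-\nu z^2/2})^{n^2}$: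
\begin{equation}\label{eq:thetamult}
\theta(nz)=\varepsilon_n\psi_n(z)\theta(z)^{n^2}.
\end{equation}
Differentiate $j$ times. The left side gives $n^j\Theta_j(nz)\theta(nz)$. On the right, $(g\theta^{n^2})'=(g'+n^2Zg)\theta^{n^2}$ for any meromorphic $g$. Dividing by $\varepsilon_n\theta(z)^{n^2}$ and recalling \eqref{eq:mult}, we get
\begin{equation}\label{eq:back}
\psi_n(z)\Theta_j(nz)=n^{-j}\Bigl(\frac{d}{dz}+n^2Z\Bigr)^j\psi_n(z),\qquad\psi_n(z)^2P(nz)=(x+\nu)\psi_n^2-\psi_{n+1}\psi_{n-1}.
\end{equation}
So $\psi_n^L$ clears the denominators of $F^*(nz)$, exactly as $\Theta^L$ did for $F^*(z)$.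

\begin{lemma}\label{lem:psi}
For $n\ge1$, $\operatorname{len}(\phi_n)\le e^{n^3}$, and hence $\operatorname{len}(\psi_n)\le2e^{n^3}$.
\end{lemma}

\begin{proof}
Let $\ell_n=\operatorname{len}(\phi_n)$. Then $\ell_1=\ell_2=1$, $\ell_3=22$, $\ell_4=88$, and we argue by induction with \eqref{eq:phi}, where all indices on the right are positive and smaller than the index on the left. The factor $16(x^3+ax+b)^2$ has length $144$, so $\ell_{2m+1}\le288\max(\ell_{m+2}\ell_m^3,\ell_{m-1}\ell_{m+1}^3)$. The sums of cubes are $(m+2)^3+3m^3=4m^3+6m^2+12m+8$ and $(m-1)^3+3(m+1)^3=4m^3+6m^2+12m+2$. Now $(2m+1)^3-(4m^3+6m^2+12m+8)=4m^3+6m^2-6m-7\ge37>\log288$ for $m\ge2$. Next, $\ell_{2m}\le2\max(\ell_m\ell_{m+2}\ell_{m-1}^2,\ell_m\ell_{m-2}\ell_{m+1}^2)$, the sums of cubes are $4m^3+18m+6$ and $4m^3+18m-6$, and $(2m)^3-(4m^3+18m+6)=4m^3-18m-6\ge48>\log2$ for $m\ge3$.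
\end{proof}

We also need the effect of $\mathcal{D}$ on lengths. The images of $x,y,Z$ have lengths $2,4,2$, so the image of a monomial of weight $w$ has length at most $2\deg_x+4\deg_y+2\deg_Z\le2w$. Thus
\begin{equation}\label{eq:lenD}
\operatorname{len}(\mathcal{D}Q)\le2w\operatorname{len}(Q)\qquad\text{for $Q\in\Lambda$ homogeneous of weight }w .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:goal}]
Let $n$ and $t$ be as in Proposition~\ref{prop:order}, and let $F_n(z)=\psi_n(z)^LF^*(nz)$. Define
\[
Q^{\flat}=\sum_{(i,j)\in\mathcal{I}}A^*_{ij}(-12\nu,-48a,864b)\,\bigl[(x+\nu)\psi_n^2-\psi_{n+1}\psi_{n-1}\bigr]^i\,\psi_n^{2(M-i)}\,n^{W-j}\,(\mathcal{D}+n^2Z)^j\psi_n\ \in\Lambda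
\]
and $Q_W=\mathcal{D}^tQ^\flat$. By Lemma~\ref{lem:q}, \eqref{eq:F} and \eqref{eq:back}, the function defined by $Q^\flat$ for $\Omega_0$ is $n^WF_n(z)$, so $Q_W(\xi^0)=n^WF_n^{(t)}(u_0)$.

\emph{Weight and degree.} The bracket is homogeneous of weight $2n^2$, and $\mathcal{D}+n^2Z$ raises the weight by $1$. Each non-zero term of $Q^\flat$ has weight
\[
(W^*-2i-j)+2n^2i+2(M-i)(n^2-1)+(n^2-1+j)=W^*+L(n^2-1).
\]
So $Q_W$ is homogeneous of weight $w=W^*+L(n^2-1)+t\le W+L^3+2W\le CW$. All variables have weight at least $1$, so $\deg Q_W\le CW$.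

\emph{Length.} There are at most $CW^2$ pairs $(i,j)$. The polynomial $A^*_{ij}$ has degree at most $W/2$, so $A^*_{ij}(-12\nu,-48a,864b)$ has length at most $864^{W/2}\operatorname{len}(A^*_{ij})\le e^{CW\log W}$. By Lemma~\ref{lem:psi} the bracket has length at most $8e^{2n^3}+4e^{2(n+1)^3}\le12e^{2(L+1)^3}$, so the $i$-th power of the bracket and $\psi_n^{2(M-i)}$ together contribute at most $e^{CML^3}\le e^{CW}$. Next, $n^{W-j}\le L^W$. By \eqref{eq:lenD}, on homogeneous elements of weight at most $L^2+W$ the operator $\mathcal{D}+n^2Z$ multiplies the length by at most $3(L^2+W)$, so $(\mathcal{D}+n^2Z)^j\psi_n$ has length at most $(3(L^2+W))^{W/2}\,2e^{L^3}$. Finally $\mathcal{D}^t$ multiplies the length by at most $(CW)^{2W}$. Altogether $\log\operatorname{len}(Q_W)\le CW\log W$.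

\emph{Non-vanishing.} By \eqref{eq:mult}, $\psi_n(u_0)=\pm\sigma(nu_0)/\sigma(u_0)^{n^2}\ne0$. So $F_n$ has order exactly $t$ at $u_0$, and $Q_W(\xi^0)\neq0$.

\emph{Smallness.} By \eqref{eq:F}, \eqref{eq:kappa} and \eqref{eq:thetamult},
\[
\Phi^*(q_0,nz)=(\kappa\varepsilon_n)^L\,\theta(z)^{n^2L}\,F_n(z).
\]
Fix a closed disc $|z-u_0|\le\rho_0\le1$ that avoids $\Omega_0$. On it $|\theta(z)|^{-1}\le C$ and $|\operatorname{Re}(nz)|\le L(|u_0|+1)$, so Proposition~\ref{prop:aux}(iii) gives $|F_n(z)|\le C^{L^3+L}e^{-cG}$. Cauchy's inequality yields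
\[
|Q_W(\xi^0)|\le n^W\,t!\,\rho_0^{-t}\,C^{L^3+L}\,e^{-cG}\le e^{CW\log W-cG}.
\]

By homogeneity $Q_W(\xi)=\lambda^wQ_W(\xi^0)$ with $|\lambda|^w\le e^{CW}$. Since $G\ge cW^{25/12}$, we obtain $0<|Q_W(\xi)|\le\exp(-cW^{25/12})$ for large $W$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Torsion points were treated in Section~\ref{sec:torsion}. Let $u$ be a non-torsion point and suppose that $\operatorname{trdeg}k\le1$. Then $\operatorname{trdeg}\mathbb{Q}(\xi)=1$ by \eqref{eq:tr1}, and the polynomials $Q_W$ of Proposition~\ref{prop:goal} contradict Proposition~\ref{prop:criterion} with $\Psi_W=cW^{25/12}$. Hence $\operatorname{trdeg}k\ge2$.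
\end{proof}

\begin{thebibliography}{9}

\bibitem{Wal}
Michel Waldschmidt, \emph{Elliptic Functions and Transcendence},
\texttt{http://web-server.math.uoc.gr:1080/drasthriothtes/pixoridi/SurveyTrdceEllipt2005.pdf}

\end{thebibliography}
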